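# Hofer growth of order $\sqrt t$ on the cotangent bundle of the Heisenberg nilmanifold

## 1. Compactly supported flows of the plane stay at bounded distance

Let $(M,\omega)$ be a connected symplectic manifold without boundary, $\dim M=2n$. We use the sign convention $i_{X_F}\omega=-dF$. The group $\mathrm{Ham}(M,\omega)$ consists of the time-one maps of smooth, compactly supported Hamiltonians $F_t$, $t\in[0,1]$; when $M$ is closed, we normalize them by $\int_MF_t\,\omega^n=0$.

**Hofer's metric.** Put $\|F\|=\max F-\min F$. The length of the path generated by $F_t$ is $\int_0^1\|F_t\|\,dt$, and $\rho(1,f)$ is the infimum of the lengths of all Hamiltonian paths from the identity $1$ to $f$. This defines a bi-invariant metric $\rho$, so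
$$\rho(1,fg)\le\rho(1,f)+\rho(1,g),\qquad \rho(1,f^{-1})=\rho(1,f),\qquad \rho(1,gfg^{-1})=\rho(1,f).$$

**One-parameter subgroups.** A time-independent Hamiltonian $F$ (compactly supported, and of zero mean if $M$ is closed) generates a flow $\Phi_F^t$ with $\Phi_F^{t+s}=\Phi^t_F\Phi^s_F$. Its Hamiltonian rescaled to time one is $tF$, so $\rho(1,\Phi_F^t)\le t\|F\|$ for $t\ge0$. For $F\ne0$ the asymptotic growth is $\mu(F)=\lim_{t\to\infty}\rho(1,\Phi_F^t)/(t\|F\|)\in[0,1]$; the limit exists by subadditivity.

Two facts about flows are used throughout. First, the flow of $F\circ\phi^{-1}$ is $\phi\,\Phi_F^t\,\phi^{-1}$ for every symplectic diffeomorphism $\phi$. Second, if $\{F,G\}=0$, for instance if $F$ and $G$ have disjoint supports, then $\Phi^t_{F+G}=\Phi_F^t\Phi_G^t$ and the two flows commute.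

How large is $\rho(1,\Phi_F^t)$ for large $t$ when $M=\mathbb R^2$? The bound $t\|F\|$ is far from the truth: the distance stays bounded. Here is the natural way to see this. Suppose that $F=G-G\circ\phi^{-1}$, where $G$ and $G\circ\phi^{-1}$ have disjoint supports. Then $\Phi_F^t=\Phi_G^t\,\phi\,(\Phi_G^t)^{-1}\phi^{-1}$ is a commutator, and $\rho(1,\Phi_F^t)\le2\rho(1,\phi)$ for every $t$. But $\int(G-G\circ\phi^{-1})\,\omega^n=0$, so an $F$ with nonzero integral is never of this form. The way out is to allow a remainder and to spread it thinly over many disjoint copies of $F$.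

**Lemma 1.1 (telescoping).** Let $M$ be noncompact, $K\ge1$, and let $f_0,\dots,f_K\in C_c^\infty(M)$ have pairwise disjoint supports. Let $\phi\in\mathrm{Ham}(M,\omega)$ satisfy $f_i\circ\phi^{-1}=f_{i+1}$ for $0\le i\le K-1$. Then for all $t\ge0$
$$\rho(1,\Phi_{f_0}^t)\le2\rho(1,\phi)+\frac{t\,\|f_0\|}{K}.$$

*Proof.* Put $g=\sum_{i=0}^{K-1}\bigl(1-\tfrac iK\bigr)f_i$. Then $g\circ\phi^{-1}=\sum_{i=1}^{K}\bigl(1-\tfrac{i-1}K\bigr)f_i$. In $g-g\circ\phi^{-1}$ the coefficient of $f_0$ is $1$. The coefficient of $f_i$ for $1\le i\le K-1$ is $(1-\frac iK)-(1-\frac{i-1}K)=-\frac1K$. The coefficient of $f_K$ is $-(1-\frac{K-1}K)=-\frac1K$. Hence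
$$f_0=g-g\circ\phi^{-1}+e,\qquad e=\frac1K\sum_{i=1}^Kf_i .$$
All functions here are linear combinations of the $f_i$, whose supports are disjoint, so they Poisson-commute and
$$\Phi_{f_0}^t=\Phi_g^t\,\bigl(\phi\,(\Phi_g^t)^{-1}\phi^{-1}\bigr)\,\Phi_e^t=\bigl(\Phi_g^t\,\phi\,(\Phi_g^t)^{-1}\bigr)\,\phi^{-1}\,\Phi_e^t .$$
The first factor is conjugate to $\phi$, so $\rho(1,\Phi_{f_0}^t)\le2\rho(1,\phi)+t\|e\|$. Finally, every $f_i=f_0\circ\phi^{-i}$ has the same maximum and minimum as $f_0$, and $\min f_0\le0\le\max f_0$ because $M$ is noncompact. As the supports are disjoint, $\max e=\frac1K\max f_0$ and $\min e=\frac1K\min f_0$, so $\|e\|=\|f_0\|/K$. $\square$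

**Proposition 1.2.** Let $F\in C_c^\infty(\mathbb R^2)$ have support in $[-L,L]^2$, with $\omega=dx_1\wedge dx_2$. Then $\rho(1,\Phi_F^t)\le24L^2$ for all $t\ge0$.

*Proof.* With our convention, $\dot x_1=-\partial_2F$ and $\dot x_2=\partial_1F$. Fix $K\ge1$. Choose $w\in C_c^\infty(\mathbb R)$ with $w(s)=s$ near $[-L,L]$ and $|w|\le2L$, and $\chi_K\in C_c^\infty(\mathbb R,[0,1])$ equal to $1$ near $[-L,3LK+L]$. Let $\phi$ be the time-one map of $h=3L\,w(x_1)\chi_K(x_2)$. Since $|h|\le6L^2$, we have $\rho(1,\phi)\le\|h\|\le12L^2$. Where $w(x_1)=x_1$ and $\chi_K=1$ the flow of $h$ satisfies $\dot x_1=0$, $\dot x_2=3L$. A trajectory that starts in $[-L,L]\times[-L,3L(K-1)+L]$ stays in this region for unit time, so there $\phi(x_1,x_2)=(x_1,x_2+3L)$.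

Put $f_i(x_1,x_2)=F(x_1,x_2-3Li)$, $0\le i\le K$. The support of $f_i$ lies in the box $[-L,L]\times[3Li-L,3Li+L]$, and these boxes are disjoint. For $i\le K-1$, $\phi$ maps the $i$-th box onto the next one by translation, so $f_i\circ\phi^{-1}=f_{i+1}$. Lemma 1.1 gives $\rho(1,\Phi_F^t)\le24L^2+t\|F\|/K$. Let $K\to\infty$. $\square$

The proof moved the support of $F$ away from itself $K$ times at a cost that does not depend on $K$. What changes on a general manifold, where such a cheap displacement may not exist, or may exist only in part of the manifold?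

## 2. Linear growth on the cylinder, seen in the universal cover

To bound $\rho$ from below we use one hard theorem.

**Energy–capacity inequality** (Hofer, *Proc. Roy. Soc. Edinburgh A* 115 (1990); Hofer–Zehnder, *Symplectic Invariants and Hamiltonian Dynamics*, Ch. 5). Let the time-one map of a compactly supported Hamiltonian $G_s$ on $\mathbb R^{2n}$ displace a symplectically embedded closed ball $B$ of radius $r$ (the embedding being defined near the closed ball). Then $\int_0^1\|G_s\|\,ds\ge\pi r^2$.

Here "displaces $B$" means that the image of $B$ is disjoint from $B$. The case of an embedded ball follows from that of a round ball by the Ekeland–Hofer principle of extension after restriction. Let $\beta$ be a symplectic embedding of an open ball $U$ of radius $r'>r$ centered at $0$. After a translation, which can be cut off to a compactly supported Hamiltonian diffeomorphism, $\beta(0)=0$. The maps $\beta_s(z)=\beta(sz)/s$ join $\beta$ to the linear map $d\beta(0)$ through symplectic embeddings, and $Sp(2n)$ is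 connected, so after smoothing the parameter there is a smooth isotopy of symplectic embeddings $\beta_s:U\to\mathbb R^{2n}$ from the inclusion to $\beta$. Since $\beta_s(U)$ is simply connected, the isotopy is generated by Hamiltonians $H_s$ on $\beta_s(U)$, normalized by $H_s(\beta_s(0))=0$. Cut them off outside a neighborhood of the compact trace $\{(s,\beta_s(z)):|z|\le r''\}$, where $r<r''<r'$. This gives a compactly supported Hamiltonian diffeomorphism $\Psi$ that agrees with $\beta$ for $|z|\le r''$. If $g_1$ displaces $B$, then $\Psi^{-1}g_1\Psi$ displaces the round ball; it is generated by $G_s\circ\Psi$, which has the same norms as $G_s$.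

A small manifold contains only small balls, but its universal cover may contain large ones.

**Lemma 2.1.** Let $(M,\omega)$ be connected and noncompact, and suppose that its universal cover is $\pi:(\mathbb R^{2n},\omega_0)\to(M,\omega)$ with $\omega_0=\pi^*\omega$ standard. Let $F\in C_c^\infty(M)$, and let $\tilde\Phi_F^t$ be the flow of $F\circ\pi$. If $\tilde\Phi_F^t$ displaces a symplectically embedded closed ball $B$ of radius $r$, then $\rho(1,\Phi_F^t)\ge\pi r^2$.

*Proof.* Let $g_s$, $s\in[0,1]$, be any Hamiltonian path from $1$ to $\Phi_F^t$, generated by $G_s$. Put $\tilde G_s=G_s\circ\pi$. Its flow $\tilde g_s$ is the lift of $g_s$ with $\tilde g_0=1$; it is complete, since its trajectories are lifts of trajectories in $M$.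

*The endpoints of the two lifts agree.* Both $\tilde g_1$ and $\tilde\Phi_F^t$ are lifts of $\Phi_F^t$, so they differ by a deck transformation. Since $M$ is noncompact, there is a point of $M$ outside $\operatorname{supp}F$ and outside all $\operatorname{supp}G_s$. Both lifts fix the points over it. A deck transformation with a fixed point is the identity, so $\tilde g_1=\tilde\Phi_F^t$.

*Cutting off.* The set $\bigcup_s\tilde g_s(B)$ is compact. Choose $\kappa\in C_c^\infty(\mathbb R^{2n},[0,1])$ equal to $1$ near it. The flow of $\kappa\tilde G_s$ agrees with $\tilde g_s$ on $B$, so its time-one map displaces $B$. As $M$ is noncompact, $\min G_s\le0\le\max G_s$. The values of $\kappa\tilde G_s$ lie between $0$ and those of $\tilde G_s$, hence in $[\min G_s,\max G_s]$, and $\|\kappa\tilde G_s\|\le\|G_s\|$. The energy–capacity inequality gives $\int_0^1\|G_s\|\,ds\ge\pi r^2$. Take the infimum over all paths. $\square$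

**Example 2.2.** On the cylinder $T^*S^1=\{(q,p)\}$, $q\in\mathbb R/\mathbb Z$, $\omega=dp\wedge dq$, take $F=f(p)$ with $0\ne f\in C_c^\infty(\mathbb R)$. The flow is $(q,p)\mapsto(q+tf'(p),p)$. Since $f$ is compactly supported and nonzero, $f'\ge\delta>0$ on some open interval $I$ of length $\ell$. In the cover $\mathbb R^2$ the lifted flow displaces the rectangle $(0,t\delta)\times I$, because there $q+tf'(p)>t\delta$. The rectangle contains closed ellipses of every area less than $\frac\pi4t\delta\ell$, in particular one of area $\frac12t\delta\ell$, and an ellipse is the image of a round disc under an affine area-preserving map. Lemma 2.1 gives $\rho(1,\Phi_F^t)\ge\frac12\delta\ell\,t$.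

So the plane gives bounded distance, and these flows of the cylinder give linear growth. It is known that on the cylinder, and on any open surface of infinite area, a one-parameter subgroup with $\mu(F)=0$ stays at bounded distance from the identity. The question is whether anything can happen in between: *is there a symplectic manifold with a one-parameter subgroup such that $\rho(1,f_t)$ is unbounded while $\rho(1,f_t)/t\to0$, for example of order $\sqrt t$?* We shall see that the answer is yes.

## 3. Families of planes, with fixed and with rescaled area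

Intermediate growth calls for motions of very different speeds. A sensible first attempt is a family of planar flows, indexed by a parameter $\zeta$, that become slow as $\zeta\to0$. The simplest home for it is $\mathbb R^2\times T^*S^1$ with $\omega=d\xi_1\wedge d\xi_2+d\zeta\wedge d\theta$ and $F=f(\xi,\zeta)$, for example $f=\zeta g(\xi)\chi(\zeta)$. Then $\dot\zeta=0$ and $\dot\xi=(-\partial_2f,\partial_1f)$: each layer $\zeta=\mathrm{const}$ carries its own planar flow.

This attempt fails. If $\operatorname{supp}f\subset[-L,L]^3$, take $w,\chi_K$ as in Proposition 1.2 and $m\in C_c^\infty(\mathbb R,[0,1])$ with $m=1$ on $[-L,L]$. The Hamiltonian $h=3L\,w(\xi_1)\chi_K(\xi_2)m(\zeta)$ satisfies $|h|\le6L^2$. Its flow preserves $\zeta$ and, for $|\zeta|\le L$, moves the $\xi$-plane as in Proposition 1.2. So its time-one map carries $f(\xi_1,\xi_2-3Li,\zeta)$ to the next translate for $i\le K-1$, and Lemma 1.1 gives $\rho(1,\Phi_F^t)\le24L^2$ for every such $f$. The obstacle is exact: *all layers can be displaced at the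 same price.* The layers near $\zeta=0$ are slow, but they are not expensive.

We therefore want the price to blow up as $\zeta\to0$. The price in Proposition 1.2 is an area, so let the layer $\zeta>0$ be a plane with area form $\frac1\zeta d\xi_1\wedge d\xi_2$. The Hamiltonian vector field of $f$ is then $\dot\xi=\zeta(-\partial_2f,\partial_1f)$. Carrying away $[-L,L]^2$ costs about $L^2/\zeta$, and displacing a disc $D$ should cost at least $\mathrm{area}(D)/\zeta$. Take $f=\zeta g(\xi)$ near $\zeta=0$ and play the two estimates against each other.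

*From above.* The layers $|\zeta|\ge a$ can be neutralized at cost about $1/a$, uniformly in $t$. On the layers $|\zeta|\le a$ we have $|f|\lesssim a$, so they contribute at most about $ta$. The choice $a=t^{-1/2}$ gives a total of order $\sqrt t$.

*From below.* The layer $\zeta$ moves with velocity $\zeta^2(-\partial_2g,\partial_1g)$. A disc $D$ that is displaced at time $s$ by the flow of $g$ is displaced at time $t$ in the layer $\zeta=\sqrt{s/t}$, at price $\mathrm{area}(D)/\zeta$, again of order $\sqrt t$.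

It remains to find a symplectic manifold with such layers. The form $\frac1\zeta d\xi_1\wedge d\xi_2+d\zeta\wedge d\theta$ will not do: it is singular at $\zeta=0$, and it is not closed, since $d\bigl(\frac1\zeta d\xi_1\wedge d\xi_2\bigr)=-\zeta^{-2}d\zeta\wedge d\xi_1\wedge d\xi_2$. The corresponding bracket, however, is harmless: up to sign it is $\{\xi_1,\xi_2\}=\zeta$ with $\zeta$ central, and this is smooth at $\zeta=0$. These are the relations of the Heisenberg Lie algebra, so the functions $\xi_1,\xi_2,\zeta$ should be found on the cotangent bundle of the Heisenberg group.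

## 4. The Heisenberg nilmanifold and the flow of $f\circ\Pi$

**Definition.** Let $H=\mathbb R^3\ni(q_1,q_2,\theta)$ with product
$$(q_1,q_2,\theta)(q_1',q_2',\theta')=(q_1+q_1',\,q_2+q_2',\,\theta+\theta'+q_1q_2'),$$
let $\Gamma=\mathbb Z^3\subset H$, and let $N=\Gamma\backslash H$.

The inverse of $(m,n,l)$ is $(-m,-n,-l+mn)$, so $\Gamma$ is a subgroup. The element $\gamma=(m,n,l)$ acts by $(q_1,q_2,\theta)\mapsto(q_1+m,q_2+n,\theta+l+mq_2)$; for example, $(1,0,0)$ acts as the translation $q_1\mapsto q_1+1$ combined with the shear $\theta\mapsto\theta+q_2$. If $\gamma$ fixes a point, then $m=n=0$ and so $l=0$: the action is free. For a compact set only finitely many $m,n$, and then only finitely many $l$, can move it so as to meet itself: the action is properly discontinuous. Choosing $m,n$ and then $l$ we bring any point into the unit cube, so $N$ is a closed 3-manifold.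

The forms $dq_1$, $dq_2$ and $\alpha=d\theta-q_1\,dq_2$ are $\Gamma$-invariant: for $\alpha$, the pullback under $\gamma$ is $d\theta+m\,dq_2-(q_1+m)\,dq_2=\alpha$. So they give a global coframe of $N$.

**The manifold $M$.** Let $M=T^*N\cong N\times\mathbb R^3$, where $(q;\xi_1,\xi_2,\zeta)$ is the covector $\xi_1dq_1+\xi_2dq_2+\zeta\alpha$, with $\omega=d(\xi_1dq_1+\xi_2dq_2+\zeta\alpha)$. Expanding $\alpha$, the canonical momenta on the universal cover $\tilde M=T^*H=\mathbb R^6$ are
$$p_1=\xi_1,\qquad p_2=\xi_2-\zeta q_1,\qquad p_3=\zeta, \tag{1}$$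
and $\tilde\omega=dp_1\wedge dq_1+dp_2\wedge dq_2+dp_3\wedge d\theta$. Let $\Pi:M\to\mathbb R^3$, $\Pi(q;\xi,\zeta)=(\xi,\zeta)$. It is proper *because $N$ is compact*; this is why we divide by $\Gamma$. For $f\in C_c^\infty(\mathbb R^3)$ the function $F=f\circ\Pi$ is therefore smooth and compactly supported, and $\|F\|=\max f-\min f=:\|f\|$. We write $\Phi_f^t$ for its flow.

**Equations of motion.** On $\tilde M$ we have $F=f(p_1,\,p_2+q_1p_3,\,p_3)$, and $i_{X_F}\tilde\omega=-dF$ means $\dot q=\partial_pF$, $\dot p=-\partial_qF$ (with $q_3=\theta$). Hence $\dot q_1=\partial_1f$ and $\dot p_1=-\zeta\,\partial_2f$, while $\dot p_2=\dot p_3=0$ because $F$ does not depend on $q_2$ and $\theta$. Since $\xi_2=p_2+q_1\zeta$, this gives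
$$\dot\xi_1=-\zeta\,\partial_2f,\qquad\dot\xi_2=\zeta\,\partial_1f,\qquad\dot\zeta=0. \tag{2}$$
So $\Phi_f^t$ covers, via $\Pi$, the flow $\bar\Phi_f^t$ of (2) on $\mathbb R^3$: $\Pi\circ\Phi_f^t=\bar\Phi_f^t\circ\Pi$. These are exactly the layers wanted in Section 3. For instance, if $f=\frac12(\xi_1^2+\xi_2^2)$ near the origin, then near the origin (2) is the rotation of the $\xi$-plane with angular velocity $\zeta$, and it stands still on $\zeta=0$.

Equation (2) also shows that
$$\{u\circ\Pi,v\circ\Pi\}=\pm\zeta\,(\partial_1u\,\partial_2v-\partial_2u\,\partial_1v)\circ\Pi. \tag{3}$$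
No derivatives in $\zeta$ occur. In particular, $\chi(\zeta)f$ and $(1-\chi(\zeta))f$ Poisson-commute for every function $\chi$ of $\zeta$.

## 5. Growth rates on $T^*N$ and on a closed 6-manifold

**Theorem 5.1.** Let $f(\xi,\zeta)=\zeta\,g(\xi)\chi(\zeta)$ with $0\ne g\in C_c^\infty(\mathbb R^2)$ and $\chi\in C_c^\infty(\mathbb R)$, $\chi(0)\ne0$. Then there are $c,C,t_0>0$ with
$$c\sqrt t\le\rho(1,\Phi_f^t)\le C\sqrt t\qquad(t\ge t_0).$$

This answers the question: $\rho(1,\Phi_f^t)$ is unbounded, and $\mu(F)=0$.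

**Theorem 5.2.** Let $f\in C_c^\infty(\mathbb R^3)$, $f\not\equiv0$.

1. If $f$ vanishes along $\{\zeta=0\}$ to exact finite order $k\ge0$ (that is, $\partial_\zeta^jf(\cdot,0)\equiv0$ for $j<k$ and $\partial_\zeta^kf(\cdot,0)\not\equiv0$), then there are $c,C,t_0>0$ with $c\,t^{1/(k+1)}\le\rho(1,\Phi_f^t)\le C\,t^{1/(k+1)}$ for $t\ge t_0$.
2. If $f$ vanishes to infinite order, then $\rho(1,\Phi_f^t)=O(t^\varepsilon)$ for every $\varepsilon>0$. If $\operatorname{supp}f\cap\{\zeta=0\}=\emptyset$, then $\rho(1,\Phi_f^t)$ is bounded.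

In particular $\mu(F)=0$ if and only if $f|_{\zeta=0}\equiv0$.

**Theorem 5.3.** Let $f=\psi(\zeta)g(\xi)$ with $0\ne g\in C_c^\infty(\mathbb R^2)$ and $\psi\in C_c^\infty(\mathbb R)$, $\psi(0)=0$. Suppose that for some $b>0$, $\psi$ is positive and nondecreasing on $(0,b]$ and $|\psi(-\zeta)|\le\psi(\zeta)$ there. For large $t$ let $a_t\in(0,b)$ be the unique solution of $a\psi(a)=1/t$. Then there are $c,C>0$ with $c/a_t\le\rho(1,\Phi_f^t)\le C/a_t$ for large $t$. Thus $\psi\sim e^{-1/\zeta}$ (as $\zeta\downarrow0$) gives growth $\asymp\log t$. Moreover, for every function $R(t)\to\infty$ there is such an $f$ with $\rho(1,\Phi_f^t)\to\infty$ and $\rho(1,\Phi_f^t)\le R(t)$ for all large $t$.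

**Theorem 5.4.** Theorems 5.1–5.3 hold verbatim on $M\times\mathbb T^{2j}$, so in every dimension $2n\ge6$. There is a closed symplectic 6-manifold $W$ (a nilmanifold) carrying one-parameter subgroups with growth $\asymp\sqrt t$ and, more generally, with all rates $1/a_t$ of Theorem 5.3. The same holds for $W\times\mathbb T^{2j}$.

Dimension 4 is not treated here.

## 6. The layers $|\zeta|\ge a$ can be carried away at cost $1/a$

The aim is the estimate from above of Section 3: first away from $\zeta=0$, then in general.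

**Lemma 6.1.** Let $0<a\le b$ and let $f\in C_c^\infty(\mathbb R^3)$ have support in $[-L,L]^2\times\{a\le|\zeta|\le b\}$. Then $\rho(1,\Phi_f^t)\le48L^2/a$ for all $t\ge0$.

*Proof.* Fix $K\ge1$. Take $w$ and $\chi_K$ as in Proposition 1.2: $w(s)=s$ near $[-L,L]$, $|w|\le2L$, and $0\le\chi_K\le1$ with $\chi_K=1$ near $[-L,3LK+L]$. Choose also $m\in C_c^\infty(\mathbb R\setminus0)$ with $m(\zeta)=1/\zeta$ for $a\le|\zeta|\le b$ and $|m|\le2/a$. Let
$$h=3L\,w(\xi_1)\,\chi_K(\xi_2)\,m(\zeta).$$
Then $|h|\le12L^2/a$, so its time-one map $\phi$ on $M$ satisfies $\rho(1,\phi)\le24L^2/a$.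

By (2), $\phi$ covers a diffeomorphism $\bar\phi$ of $\mathbb R^3$. Where $w(\xi_1)=\xi_1$, $\chi_K=1$ and $a\le|\zeta|\le b$, we have $\dot\xi_1=0$ and $\dot\xi_2=\zeta\cdot3L\cdot\frac1\zeta=3L$: the factor $m$ compensates for the factor $\zeta$ in (2). Hence $\bar\phi(\xi_1,\xi_2,\zeta)=(\xi_1,\xi_2+3L,\zeta)$ on $[-L,L]\times[-L,3L(K-1)+L]\times\{a\le|\zeta|\le b\}$.

Put $f_i(\xi,\zeta)=f(\xi_1,\xi_2-3Li,\zeta)$ for $0\le i\le K$. Their supports lie in disjoint boxes, and for $i\le K-1$ the map $\bar\phi$ translates the $i$-th box onto the next, so $f_i\circ\bar\phi^{-1}=f_{i+1}$. On $M$ this reads $(f_i\circ\Pi)\circ\phi^{-1}=f_i\circ\bar\phi^{-1}\circ\Pi=f_{i+1}\circ\Pi$. Lemma 1.1 gives $\rho(1,\Phi_f^t)\le48L^2/a+t\|f\|/K$. Let $K\to\infty$. $\square$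

**Corollary 6.2.** Let $\operatorname{supp}f\subset[-L,L]^3$ and $m_f(a)=\max_{|\zeta|\le a}|f|$. For all $a,t>0$,
$$\rho(1,\Phi_f^t)\le\frac{48L^2}a+2t\,m_f(2a). \tag{4}$$

*Proof.* Let $\chi\in C^\infty(\mathbb R,[0,1])$ with $\chi=0$ on $[-1,1]$ and $\chi=1$ off $(-2,2)$. Put $f'=\chi(\zeta/a)f$ and $f''=f-f'$. By (3) they Poisson-commute, so $\Phi_f^t=\Phi_{f'}^t\Phi_{f''}^t$. The support of $f'$ lies in $[-L,L]^2\times\{a\le|\zeta|\le L\}$. If $a\le L$, Lemma 6.1 with $b=L$ gives $\rho(1,\Phi_{f'}^t)\le48L^2/a$; if $a>L$, then $f'=0$. Since $f''$ is supported in $|\zeta|\le2a$ and $|f''|\le|f|$, we have $\rho(1,\Phi_{f''}^t)\le t\|f''\|\le2t\,m_f(2a)$. $\square$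

## 7. Darboux coordinates on $\{\zeta>0\}$ and large balls

The aim is to make precise that displacing $D$ in the layer $\zeta$ costs at least $\mathrm{area}(D)/\zeta$. The closed form that completes $\frac1\zeta d\xi_1\wedge d\xi_2$ is found in the universal cover.

**Step 1: a second pair of coordinates.** On $\{\zeta>0\}\subset\tilde M$ put $\eta_1=p_1+\zeta q_2$, $\eta_2=p_2$. From (1),
$$q_1=\frac{\xi_2-\eta_2}\zeta,\qquad q_2=\frac{\eta_1-\xi_1}\zeta,$$
so $(\xi,\eta,\zeta,\theta)$ are global coordinates on $\{\zeta>0\}$, with range $\mathbb R^2\times\mathbb R^2\times(0,\infty)\times\mathbb R$. We express $\tilde\omega$ in them: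
$$dp_1\wedge dq_1=\tfrac1\zeta\bigl(d\xi_1\wedge d\xi_2-d\xi_1\wedge d\eta_2\bigr)+\tfrac1{\zeta^2}(\xi_2-\eta_2)\,d\zeta\wedge d\xi_1,$$
$$dp_2\wedge dq_2=\tfrac1\zeta\bigl(d\eta_2\wedge d\eta_1-d\eta_2\wedge d\xi_1\bigr)+\tfrac1{\zeta^2}(\eta_1-\xi_1)\,d\zeta\wedge d\eta_2 .$$
The mixed terms $-d\xi_1\wedge d\eta_2-d\eta_2\wedge d\xi_1$ cancel, and
$$\tilde\omega=\tfrac1\zeta(d\xi_1\wedge d\xi_2+d\eta_2\wedge d\eta_1)+\tfrac1{\zeta^2}d\zeta\wedge\bigl[(\xi_2-\eta_2)d\xi_1+(\eta_1-\xi_1)d\eta_2\bigr]+d\zeta\wedge d\theta. \tag{5}$$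

**Step 2: rescaling by $\sqrt\zeta$.** This step absorbs the factor $1/\zeta$. Let
$$x_i=\frac{\xi_i}{\sqrt\zeta},\qquad y_i=\frac{\eta_i}{\sqrt\zeta},\qquad\tau=\theta+\frac{\xi_1\xi_2-2\xi_1\eta_2+\eta_1\eta_2}{2\zeta^2}.$$
We claim that
$$\tilde\omega=dx_1\wedge dx_2+dy_2\wedge dy_1+d\zeta\wedge d\tau. \tag{6}$$
From $dx_i=\zeta^{-1/2}d\xi_i-\frac12\zeta^{-3/2}\xi_i\,d\zeta$, and similarly for $y_i$, we get
$$dx_1\wedge dx_2=\tfrac1\zeta d\xi_1\wedge d\xi_2+\tfrac1{2\zeta^2}d\zeta\wedge(\xi_2d\xi_1-\xi_1d\xi_2),$$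
$$dy_2\wedge dy_1=\tfrac1\zeta d\eta_2\wedge d\eta_1+\tfrac1{2\zeta^2}d\zeta\wedge(\eta_1d\eta_2-\eta_2d\eta_1).$$
Subtracting both from (5) leaves $d\zeta\wedge d\theta+\frac1{\zeta^2}d\zeta\wedge\lambda$ with
$$\lambda=\tfrac12(\xi_2d\xi_1+\xi_1d\xi_2)-(\eta_2d\xi_1+\xi_1d\eta_2)+\tfrac12(\eta_1d\eta_2+\eta_2d\eta_1)=d\bigl(\tfrac12\xi_1\xi_2-\xi_1\eta_2+\tfrac12\eta_1\eta_2\bigr).$$
The remainder is therefore $d\zeta\wedge d\tau$, because the term of $d\tau$ that comes from differentiating $\zeta^{-2}$ is killed by $d\zeta$. This proves (6). The change of coordinates is invertible, so $\{\zeta>0\}$ is $\mathbb R^2_x\times\mathbb R_y^2\times\bigl((0,\infty)_\zeta\times\mathbb R_\tau\bigr)$ with a product of standard area forms (up to the order of the coordinates in each factor).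

**Step 3: balls.** For an open disc $D\subset\mathbb R^2$ and an open interval $I\subset(0,\infty)$ let
$$\tilde S(D,I)=\{\xi\in D,\ \zeta\in I\}\subset\mathbb R^6 .$$

**Lemma 7.1.** Let $\zeta_0\in I$ and $0<A<\mathrm{area}(D)/\zeta_0$. Then $\tilde S(D,I)$ contains a symplectically embedded closed ball of radius $r$ with $\pi r^2=A$.

*Proof.* In the new coordinates $\tilde S(D,I)=\{x\in\zeta^{-1/2}D,\ \zeta\in I\}$ with $y,\tau$ arbitrary. The disc $\zeta_0^{-1/2}D$ has area $\mathrm{area}(D)/\zeta_0$. Pick a closed round disc $D'\subset\zeta_0^{-1/2}D$ whose area $A'$ lies in $(A,\mathrm{area}(D)/\zeta_0)$. As $D'$ is compact, $D'\subset\zeta^{-1/2}D$ for all $\zeta$ in some open interval $I'\subset I$ around $\zeta_0$. So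
$$\tilde S(D,I)\supset D'\times\mathbb R^2\times(I'\times\mathbb R).$$
The strip $I'\times\mathbb R$ contains an area-preserving image of a disc of area $A'$, via $(s,s')\mapsto(\epsilon s+\mathrm{const},s'/\epsilon)$ with $\epsilon$ small. Thus a product of three closed discs of area $A'$ embeds symplectically. The closed ball of radius $r'$ with $\pi r'^2=A'$ lies in this product, since each of its three planar coordinates has norm at most $r'$. It contains a neighborhood of the concentric closed ball of radius $r$ with $\pi r^2=A<A'$. $\square$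

**Lemma 7.2.** Let $D$ be an open disc, $I\subset(0,\infty)$ an open interval, $\zeta_0\in I$. If $\bar\Phi_f^t(D\times I)\cap(D\times I)=\emptyset$, then $\rho(1,\Phi_f^t)\ge\mathrm{area}(D)/\zeta_0$.

*Proof.* The lifted flow $\tilde\Phi_f^t$ on $\mathbb R^6$ also covers $\bar\Phi_f^t$. So it maps $\tilde S(D,I)$ into $\{(\xi,\zeta)\in\bar\Phi_f^t(D\times I)\}$, which is disjoint from $\tilde S(D,I)$. It therefore displaces the ball of Lemma 7.1 for each $A<\mathrm{area}(D)/\zeta_0$. Since $M$ is noncompact with universal cover $(\mathbb R^6,\tilde\omega)$, Lemma 2.1 gives $\rho(1,\Phi_f^t)\ge A$. Let $A\uparrow\mathrm{area}(D)/\zeta_0$. $\square$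

## 8. From displacement times to growth rates

### 8.1. Proof of Theorems 5.1 and 5.2

**Finite order, the factorization.** Let $f$ vanish to exact order $k$. By Hadamard's lemma $f=\zeta^kh$ with $h$ smooth; for $k\ge1$,
$$h(\xi,\zeta)=\frac1{(k-1)!}\int_0^1(1-\sigma)^{k-1}\,\partial_\zeta^kf(\xi,\sigma\zeta)\,d\sigma .$$
For $\zeta\ne0$ we have $h=f/\zeta^k$, so $h\in C_c^\infty(\mathbb R^3)$, and $h(\cdot,0)=\frac1{k!}\partial_\zeta^kf(\cdot,0)\not\equiv0$.

**Finite order, upper bound.** Let $\operatorname{supp}f\subset[-L,L]^3$ and $C_0=\max|h|$, so $m_f(2a)\le C_0(2a)^k$. Put $a=t^{-1/(k+1)}$ in (4):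
$$\rho(1,\Phi_f^t)\le48L^2\,t^{1/(k+1)}+2^{k+1}C_0\,t\cdot t^{-k/(k+1)}=(48L^2+2^{k+1}C_0)\,t^{1/(k+1)} .$$

**Finite order, a displaced disc.** Let $\varphi_\zeta^s$ be the flow on $\mathbb R^2$ of $V_\zeta=(-\partial_2h,\partial_1h)(\cdot,\zeta)$. The function $h(\cdot,0)$ is compactly supported and $\not\equiv0$, hence not constant. So $V_0(c)\ne0$ at some point $c$, and $\varphi_0^s(c)\ne c$ for some $s>0$. The map $(\xi,\zeta,s')\mapsto\varphi_\zeta^{s'}(\xi)$ is continuous. Hence there are an open disc $D\ni c$ and $\varepsilon,\zeta_*>0$ with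
$$\varphi_\zeta^{s'}(D)\cap D=\emptyset\qquad\text{for }|\zeta|\le\zeta_*,\ |s'-s|\le\varepsilon. \tag{7}$$

**Finite order, lower bound.** By (2), $\dot\xi=\zeta\cdot\zeta^kV_\zeta(\xi)$ with $\zeta$ constant, so
$$\bar\Phi_f^t(\xi,\zeta)=\bigl(\varphi_\zeta^{t\zeta^{k+1}}(\xi),\,\zeta\bigr).$$
For large $t$ the number $\zeta_t=(s/t)^{1/(k+1)}$ is less than $\zeta_*$. Choose an open interval $I\ni\zeta_t$ in $(0,\zeta_*)$ on which $|t\zeta^{k+1}-s|<\varepsilon$. By (7), $\bar\Phi_f^t$ displaces $D\times I$, and Lemma 7.2 gives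
$$\rho(1,\Phi_f^t)\ge\frac{\mathrm{area}(D)}{\zeta_t}=\mathrm{area}(D)\,s^{-1/(k+1)}\,t^{1/(k+1)} .$$
This proves part 1. In Theorem 5.1, $f(\cdot,0)\equiv0$ and $\partial_\zeta f(\cdot,0)=\chi(0)g\not\equiv0$, so it is the case $k=1$.

**Infinite order.** If $f$ vanishes to infinite order, then for every $k$ Hadamard's lemma gives $f=\zeta^kh_k$ with $h_k\in C_c^\infty(\mathbb R^3)$, so $m_f(2a)\le C_ka^k$. Putting $a=t^{-1/(k+1)}$ in (4) gives $\rho(1,\Phi_f^t)=O(t^{1/(k+1)})$ for every $k$. If $\operatorname{supp}f$ does not meet $\{\zeta=0\}$, then, being compact, it lies in $[-L,L]^2\times\{a\le|\zeta|\le b\}$ for some $L$ and $0<a\le b$, and Lemma 6.1 bounds $\rho(1,\Phi_f^t)$.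

**The vanishing of $\mu$.** If $f|_{\zeta=0}\equiv0$, then $f$ vanishes to order at least $1$, so $\rho(1,\Phi_f^t)=O(\sqrt t)$ by part 1 or part 2, and $\mu(F)=0$. If $f|_{\zeta=0}\not\equiv0$, then $k=0$, growth is linear and $\mu(F)>0$. $\square$

### 8.2. Proof of Theorem 5.3

**The scale $a_t$.** The function $a\psi(a)$ is continuous and strictly increasing on $(0,b]$ and tends to $0$ as $a\downarrow0$. So $a_t$ exists and is unique once $1/t<b\psi(b)$, and $a_t\to0$ as $t\to\infty$.

**Upper bound.** Let $\operatorname{supp}f\subset[-L,L]^3$. By the monotonicity of $\psi$ and $|\psi(-\zeta)|\le\psi(\zeta)$, we have $m_f(a_t)=\psi(a_t)\|g\|_\infty$. Put $a=a_t/2$ in (4) and use $t\psi(a_t)=1/a_t$: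
$$\rho(1,\Phi_f^t)\le\frac{96L^2}{a_t}+2t\,\psi(a_t)\|g\|_\infty=\frac{96L^2+2\|g\|_\infty}{a_t}. \tag{8}$$

**Lower bound.** As for (7), with $g$ in place of $h$, there are an open disc $D$ and $s,\varepsilon>0$ such that the flow $\varphi^{s'}$ of $(-\partial_2g,\partial_1g)$ displaces $D$ for $|s'-s|\le\varepsilon$. By (2), $\bar\Phi_f^t(\xi,\zeta)=\bigl(\varphi^{t\zeta\psi(\zeta)}(\xi),\zeta\bigr)$. For large $t$ let $\zeta_t\in(0,b)$ solve $\zeta\psi(\zeta)=s/t$. On a small open interval around $\zeta_t$ we have $|t\zeta\psi(\zeta)-s|<\varepsilon$, so Lemma 7.2 gives $\rho(1,\Phi_f^t)\ge\mathrm{area}(D)/\zeta_t$.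

It remains to compare $\zeta_t$ with $a_t$. If $s\le1$, then $\zeta_t\psi(\zeta_t)\le1/t=a_t\psi(a_t)$, so $\zeta_t\le a_t$. If $s\ge1$ and $t$ is so large that $sa_t\le b$, then $sa_t\psi(sa_t)\ge sa_t\psi(a_t)=s/t$, so $\zeta_t\le sa_t$. In both cases $\zeta_t\le\max(1,s)\,a_t$, and $\rho(1,\Phi_f^t)\ge c/a_t$ with $c=\mathrm{area}(D)/\max(1,s)$.

**Logarithmic growth.** If $\psi(\zeta)\sim e^{-1/\zeta}$ as $\zeta\downarrow0$, take logarithms in $a_t\psi(a_t)=1/t$: $\log t=\frac1{a_t}+\log\frac1{a_t}+o(1)$. Hence $\frac1{a_t}\sim\log t$.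

**Arbitrarily slow growth, setup.** Fix $0\ne g\in C_c^\infty(\mathbb R^2)$ and $L\ge1$ with $\operatorname{supp}g\subset[-L,L]^2$. As long as $\operatorname{supp}\psi\subset[-1,1]$, the constant $C=96L^2+2\|g\|_\infty$ in (8) does not depend on $\psi$. Given $R(t)\to\infty$, choose $0<t_1<t_2<\cdots$ with $t_{i+1}\ge t_i+1$ and $R(t)\ge i+1$ for $t\ge t_i$. Let $R_1$ be piecewise linear on $[t_1,\infty)$ with $R_1(t_i)=i$. Then on $[t_i,t_{i+1}]$ we have $R_1\le i+1\le R$, and $R_1:[t_1,\infty)\to[1,\infty)$ is continuous, strictly increasing and onto. Put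
$$\vartheta(a)=\frac1{a\,R_1^{-1}(C/a)}\qquad(0<a\le C),$$
which is positive and continuous. We want $\psi\le\vartheta$ near $0$.

**Arbitrarily slow growth, construction.** Let $\sigma\in C^\infty(\mathbb R)$ be nondecreasing with $\sigma=0$ on $(-\infty,0]$ and $\sigma=1$ on $[1,\infty)$. Choose $j_0\ge2$ with $2^{-j_0+1}\le C$, and for $j\ge j_0$ choose inductively $\epsilon_j$ with
$$0<\epsilon_j\le2^{-j^2},\qquad\epsilon_{j+1}\le\tfrac12\epsilon_j,\qquad2\epsilon_j\le\min_{[2^{-j},2^{-j+1}]}\vartheta .$$
Let $\psi(\zeta)=\sum_{j\ge j_0}\epsilon_j\,\sigma(2^j\zeta-1)$ for $\zeta\le b:=2^{-j_0+1}\le\frac12$, and multiply the series by a cutoff that is $1$ near $[-b,b]$ and supported in $[-1,1]$. The $r$-th derivative of the $j$-th term is at most $2^{-j^2}2^{jr}\|\sigma^{(r)}\|_\infty$, which is summable in $j$, so $\psi$ is smooth. It vanishes for $\zeta\le0$. On $(0,b]$ it is nondecreasing, and it is positive because $\sigma(2^j\zeta-1)=1$ once $2^j\zeta\ge2$. So $\psi$ satisfies the hypotheses of the theorem.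

If $\zeta\in[2^{-j},2^{-j+1}]$ with $j\ge j_0$, the terms with index $i<j$ vanish since $2^i\zeta\le1$. Therefore $\psi(\zeta)\le\sum_{i\ge j}\epsilon_i\le2\epsilon_j\le\vartheta(\zeta)$. These intervals fill $(0,b]$.

**Arbitrarily slow growth, conclusion.** For large $t$, $\frac1t=a_t\psi(a_t)\le a_t\vartheta(a_t)=1/R_1^{-1}(C/a_t)$. So $R_1^{-1}(C/a_t)\le t$, that is, $C/a_t\le R_1(t)\le R(t)$, and (8) gives $\rho(1,\Phi_f^t)\le R(t)$. Also $\rho(1,\Phi_f^t)\ge c/a_t\to\infty$. $\square$

## 9. Products with tori, and a closed quotient of $\mathbb R^6$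

### 9.1. The manifolds $M\times\mathbb T^{2j}$

Give $\mathbb T^{2j}=\mathbb R^{2j}/\mathbb Z^{2j}$ its standard symplectic form and use the pulled-back Hamiltonians $f\circ\Pi$; they are compactly supported because the torus is compact. Pulling back Hamiltonians from $M$ does not change norms, the flows act trivially on the torus factor, and $M\times\mathbb T^{2j}$ is noncompact. So Lemma 1.1 applies, and Lemma 6.1 and (4) hold with the same proofs. The universal cover is the standard $\mathbb R^{6+2j}$. The set $\tilde S(D,I)\times\mathbb R^{2j}$ contains a product of $3+j$ discs of area $A'$, hence balls of the same capacities as in Lemma 7.1, and Lemma 2.1 applies. So Lemma 7.2, and with it all of Section 8, holds verbatim.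

### 9.2. The closed manifold $W$

**Step 1: construction.** We compactify the $p$-directions. The cotangent lift $\hat\gamma$ of $\gamma=(m,n,l)\in\Gamma$ preserves $\xi_1,\xi_2,\zeta$ and changes $q_1$ to $q_1+m$. By (1) it acts on momenta by
$$p\mapsto\Lambda_\gamma p=(p_1,\;p_2-mp_3,\;p_3).$$
Let $T_v$ be the translation $p\mapsto p+v$, and let $\hat\Gamma$ be generated by all $\hat\gamma$ and all $T_v$, $v\in\mathbb Z^3$. All these maps preserve $\tilde\omega$. Since $\hat\gamma T_v\hat\gamma^{-1}=T_{\Lambda_\gamma v}$ and $\Lambda_\gamma$ is integral and unimodular, every element of $\hat\Gamma$ is $T_v\hat\gamma$ for a unique pair $(v,\gamma)$. If $T_v\hat\gamma$ has a fixed point, then $\gamma=1$ by looking at $q$, and then $v=0$: the action is free. It is properly discontinuous: for a given compact set only finitely many $\gamma$, and then only finitely many $v$, matter. So $W=\mathbb R^6/\hat\Gamma$ is a $\mathbb T^3$-bundle over $N$, and it is a closed symplectic manifold with universal cover $(\mathbb R^6,\tilde\omega)$.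

It is a nilmanifold. Let $\hat h$ and $\Lambda_h$ be defined for all $h\in H$ by the same formulas, with $m$ replaced by the first coordinate of $h$. The maps $T_v\hat h$, $v\in\mathbb R^3$, $h\in H$, form a Lie group $\mathbb R^3\rtimes H$ that acts simply transitively on $\mathbb R^6$: $h$ is determined by the effect on $q$, then $v$ by the effect on $p$. Its Lie algebra has a basis $E_1,E_2,E_3,X,Y,Z$ whose nonzero brackets are $[X,Y]=Z$ and $[X,E_3]=-E_2$ (and their negatives in reversed order), so it is nilpotent; and $\hat\Gamma$ is a discrete cocompact subgroup.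

**Step 2: a piece of $T^*N$ inside $W$.** Let $Q=(-\frac12,\frac12)^3$. We claim that $N\times Q=\{(\xi,\zeta)\in Q\}\subset M$ embeds in $W$. Suppose $T_v\hat\gamma$ maps a point of $\{(\xi,\zeta)\in Q\}\subset\mathbb R^6$ to another such point. Since $\hat\gamma$ preserves $(\xi,\zeta)$, the value of $\zeta$ changes by $v_3$, an integer of absolute value less than $1$, so $v_3=0$. Then $\xi_1=p_1$ changes by $v_1$ and $\xi_2=p_2+\zeta q_1$ by $v_2$, so $v_1=v_2=0$ for the same reason. Thus the element is $\hat\gamma$, and the image of $\{(\xi,\zeta)\in Q\}$ in $W$ is its quotient by $\Gamma$, namely $N\times Q$.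

**Step 3: the Hamiltonian.** The Hamiltonian must have zero mean, and there is no room to move its support to infinity, so the telescoping of Lemma 1.1 is not available. Instead we choose a function that is an exact difference by construction. Take $0\not\equiv g\in C_c^\infty(\mathbb R^2)$ supported in $[-\frac18,\frac18]\times[-\frac38,-\frac18]$ and put
$$g_1(\xi)=g(\xi_1,\xi_2)-g(\xi_1,\xi_2-\tfrac12).$$
The two terms have disjoint supports. Let $\psi$ be as in Theorem 5.3. Multiplying it by a cutoff function with values in $[0,1]$ that is $1$ near $[-\frac18,\frac18]$, and taking $b\le\frac18$, we may assume $\operatorname{supp}\psi\subset[-\frac14,\frac14]$; this does not change $a_t$ for large $t$. For the rate $\sqrt t$ take $\psi(\zeta)=\zeta$ near $0$. Let $f=\psi(\zeta)g_1(\xi)\in C_c^\infty(Q)$, and let $F=f\circ\Pi$ on $N\times Q$, extended by $0$ to $W$. By (1), $\omega^3$ is a constant multiple of $d\xi_1d\xi_2\,d\zeta\,dq_1dq_2\,d\theta$, and $\int g_1\,d\xi=0$, so $\int_WF\omega^3=0$. As in Section 4, on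 $N\times Q$ the flow covers the flow $\bar\Phi_f^t$ of (2) on $Q$. Below, auxiliary Hamiltonians supported in $N\times Q$ need not have zero mean; subtracting the mean changes neither the flow nor $\|\cdot\|$.

**Step 4: upper bound.** Let $0<a\le\frac14$ and
$$h=\tfrac12\,w(\xi_1)\,\chi_1(\xi_2)\,m(\zeta)\in C_c^\infty(Q),$$
where the three factors are compactly supported in $(-\frac12,\frac12)$ and satisfy the following: $w(s)=s$ near $[-\frac18,\frac18]$ and $|w|\le\frac14$; $0\le\chi_1\le1$ and $\chi_1=1$ near $[-\frac38,\frac38]$; $m$ vanishes near $0$, $m(\zeta)=1/\zeta$ for $a\le|\zeta|\le\frac14$, and $|m|\le2/a$. Then $|h|\le\frac1{4a}$, so its time-one map $\phi$ satisfies $\rho(1,\phi)\le\|h\|\le\frac1{2a}$. By (2), where $w(\xi_1)=\xi_1$, $\chi_1=1$ and $a\le|\zeta|\le\frac14$, we have $\dot\xi_1=0$ and $\dot\xi_2=\frac12$. So $\phi$ covers $\bar\phi:(\xi_1,\xi_2,\zeta)\mapsto(\xi_1,\xi_2+\frac12,\zeta)$ on $[-\frac18,\frac18]\times[-\frac38,-\frac18]\times\{a\le|\zeta|\le\frac14\}$.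

With $\chi$ as in Corollary 6.2, put $u=\chi(\zeta/a)\psi(\zeta)g(\xi)$, which is supported in this box. Then $u\circ\bar\phi^{-1}=\chi(\zeta/a)\psi(\zeta)g(\xi_1,\xi_2-\frac12)$, so
$$f':=\chi(\zeta/a)f=u-u\circ\bar\phi^{-1},$$
a difference of functions with disjoint supports. Hence $\Phi_{f'}^t=\Phi_u^t\,\phi\,(\Phi_u^t)^{-1}\phi^{-1}$ and $\rho(1,\Phi_{f'}^t)\le2\rho(1,\phi)\le\frac1a$. As in Corollary 6.2, $f'$ and $f''=f-f'$ Poisson-commute and $\|f''\|\le2m_f(2a)$, so
$$\rho(1,\Phi_f^t)\le\frac1a+2t\,m_f(2a).$$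
Put $a=a_t/2$. Since $\|g_1\|_\infty=\|g\|_\infty$ and $t\psi(a_t)=1/a_t$, for large $t$ we get $\rho(1,\Phi_f^t)\le(2+2\|g\|_\infty)/a_t$.

**Step 5: lifts of Hamiltonian paths in $W$.** In Lemma 2.1, the endpoints of the two lifts agreed because of a point outside all supports. On a closed manifold there may be no such point, and another argument is needed. We use the following theorem (Floer, *Comm. Math. Phys.* 120 (1989); *Comm. Pure Appl. Math.* 42 (1989)): on a closed symplectic manifold with $\pi_2=0$, every time-periodic Hamiltonian has a contractible $1$-periodic orbit. It applies to $W$, whose universal cover is $\mathbb R^6$.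

Let $g_s$ be a Hamiltonian path in $W$ from $1$ to $\Phi_f^t$, generated by normalized $G_s$. Reparametrize it to be constant near the ends; this does not change its length. Follow it by the reversed path $s\mapsto\Phi_f^{t(1-s)}$, also reparametrized. After rescaling time, this is a smooth loop in $\mathrm{Ham}(W)$ based at $1$, generated by a time-periodic Hamiltonian. Since it is a loop, *every* orbit is $1$-periodic, and since $W$ is connected, all orbits are freely homotopic to each other. One of them is contractible by Floer's theorem, so all are. Lift the loop to $\mathbb R^6$, starting at $1$. The lift first runs through $\tilde g_s$ and then through $\tilde\Phi_f^{t(1-s)}(\tilde\Phi_f^t)^{-1}\tilde g_1$, so it ends at the deck transformation $(\tilde\Phi_f^t)^{-1}\tilde g_1$. Lifts of contractible loops are closed, so this deck transformation fixes every point, and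
$$\tilde g_1=\tilde\Phi_f^t .$$

**Step 6: lower bound.** On $\{(\xi,\zeta)\in Q\}\subset\mathbb R^6$ the map $\tilde\Phi_f^t$ covers $\bar\Phi_f^t$, which preserves $Q$. Suppose that $\bar\Phi_f^t$ displaces $D\times I\subset Q$ with $I\subset(0,\frac12)$ and $\zeta_0\in I$. Then $\tilde g_1=\tilde\Phi_f^t$ displaces $\tilde S(D,I)$, and hence the balls of Lemma 7.1. The normalization gives $\min G_s\le0\le\max G_s$, so the cutting-off argument in the proof of Lemma 2.1 applies to $\tilde G_s$ word for word, and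
$$\rho(1,\Phi_f^t)\ge\frac{\mathrm{area}(D)}{\zeta_0}.$$
Now repeat the lower bound in the proof of Theorem 5.3 with $g_1$ in place of $g$. A point where $(-\partial_2g_1,\partial_1g_1)$ does not vanish lies in $\operatorname{supp}g_1\subset(-\frac12,\frac12)^2$, so $D$ can be chosen inside $(-\frac12,\frac12)^2$, and for large $t$ the interval around $\zeta_t$ lies in $(0,\frac12)$. This gives $\rho(1,\Phi_f^t)\ge c/a_t$ for large $t$. Together with Step 4, the growth is $\asymp1/a_t$. For $\psi(\zeta)=\zeta$ near $0$ the equation $a\psi(a)=1/t$ reads $a_t=t^{-1/2}$, so $\rho(1,\Phi_f^t)\asymp\sqrt t$.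

**Step 7: $W\times\mathbb T^{2j}$.** Use the pulled-back Hamiltonians; they have zero mean. Step 4 is unchanged. The universal cover is the standard $\mathbb R^{6+2j}$, so $\pi_2=0$ and Step 5 applies. In Step 6 use the balls in $\tilde S(D,I)\times\mathbb R^{2j}$ from Section 9.1. This completes the proof of Theorem 5.4. $\blacksquare$
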